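\title{A graph of face-width three with no non-contractible separating cycle}

\begin{abstract}
We construct a simple graph with $73$ vertices and $657$ edges, cellularly embedded in the orientable surface of genus $147$ with face-width $3$, in which every surface-separating cycle is contractible. This disproves the conjecture that face-width at least $3$ forces a non-contractible surface-separating cycle on every surface of genus at least $2$. The faces are $219$ triangles and $73$ nine-gons that meet like the lines of a projective plane of order $8$. A separating cycle would split the nine-gons into two classes, each forming an interval around every vertex. An eigenvalue bound makes one class small, a finite analysis leaves only a few possible classes, and these are excluded by the Euler characteristic and the mod $2$ intersection form.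
\end{abstract}

\section{Introduction}

Let $\mathbb S_g$ be the sphere with $g$ handles and $\mathbb N_g$ the sphere with $g$ crosscaps. Let $G$ be a graph embedded in a closed surface $\Sigma$ other than the sphere. The \emph{face-width} $\mathrm{fw}(G)$ is the minimum, over all non-contractible simple closed curves $\gamma$ in $\Sigma$ that meet $G$ only in vertices, of the number of vertices of $G$ on $\gamma$. It measures how densely $G$ fills the surface: a curve that goes around a handle or a crosscap, traveling through faces, must pass at least $\mathrm{fw}(G)$ vertices. A cycle $C$ of $G$ is a simple closed curve in $\Sigma$. It is \emph{non-contractible} if this curve is not contractible in $\Sigma$, and \emph{surface-separating} (briefly, \emph{separating}) if $\Sigma\setminus C$ is disconnected.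

A non-contractible separating curve cuts $\Sigma$ into two pieces neither of which is a disc, so it divides the handles or crosscaps between them. Such curves exist exactly when $g\ge2$, and one may ask how dense $G$ must be for one of them to be a cycle of $G$. On $\mathbb S_g$ and $\mathbb N_g$ with $g\ge2$, every embedded graph of sufficiently large face-width contains a non-contractible separating cycle: it has been proved that face-width at least $11$ suffices, and this bound was later improved to $6$. At the other end, face-width $2$ is not enough.

\begin{example}\label{ex:three}
Color the edges of $K_4$ by its three perfect matchings. Any two colors form a Hamiltonian cycle. This property survives if a vertex $v$ is replaced by a triangle $v_1v_2v_3$, where $v_i$ receives the old edge of color $i$ and $v_iv_j$ receives the third color: a cycle that passed $v$ in colors $1,2$ now runs through $v_1,v_3,v_2$. Do this twice, and glue three discs $D_1,D_2,D_3$ to the resulting cubic graph on $8$ vertices, where $\partial D_i$ is the Hamiltonian cycle that avoids color $i$. The surface has Euler characteristic $8-12+3=-1$, so it is $\mathbb N_3$. A separating cycle is a sum modulo $2$ of face boundaries,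 and the three boundaries sum to zero, so the only separating cycles are $\partial D_1,\partial D_2,\partial D_3$; they are contractible. A curve through at most one vertex lies in a closed disc $D_i$, so the face-width is at least $2$. It equals $2$: a curve through $D_1$ and $D_2$ that crosses two edges of color $3$ misses the spanning cycle $\partial D_3$, hence does not separate and is not contractible, and it slides along the two edges onto two vertices.
\end{example}

In this example the faces are few and meet each other everywhere. Face-width $3$ forbids this behavior, since every closed curve through two faces and two common vertices must then be contractible. It is therefore natural to guess that $3$ is the right bound, and this is the conjecture stated in the lecture notes~\cite{notes}.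

\begin{quote}
\textbf{Conjecture.} Every graph embedded in $\mathbb S_g$ or $\mathbb N_g$, where $g\ge2$, with face-width at least $3$ contains a non-contractible surface-separating cycle.
\end{quote}

We show that the conjecture is false. An embedding is \emph{cellular} if every face is an open disc.

\begin{theorem}\label{thm:A}
There is a simple graph $G$ with $73$ vertices and $657$ edges, cellularly embedded in $\mathbb S_{147}$ with $\mathrm{fw}(G)\ge3$, such that every surface-separating cycle of $G$ is contractible.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[(i)] The graph $G$ constructed for Theorem~\ref{thm:A} has face-width exactly $3$.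
\item[(ii)] There are graphs of unbounded order embedded in $\mathbb S_{147}$ with face-width exactly $3$ and without a non-contractible surface-separating cycle.
\item[(iii)] The least $k$ such that face-width at least $k$ forces a non-contractible surface-separating cycle on all surfaces $\mathbb S_g$, $\mathbb N_g$ with $g\ge2$ satisfies $4\le k\le6$.
\end{itemize}
\end{theorem}

The upper bound in (iii) is the known bound $6$ quoted above, which is used nowhere else.

The idea is to let faces meet as often as face-width $3$ tolerates. Our embedding has $73$ \emph{black} faces, nine-gons, any two of which share exactly one vertex; nine of them meet at every vertex, and \emph{white} triangles fill the gaps. A separating cycle $C$ divides the black faces into two classes $A$ and $B$. Since $C$ passes a vertex at most once, the nine black faces around a vertex split into one interval from $A$ and one from $B$. The proof has three steps.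
\begin{enumerate}
\item Around each vertex the class changes at most twice, so at most $146$ pairs of consecutive black faces are mixed. The graph of consecutive pairs has a large spectral gap, and this forces $|A|\le14$ (Sections~\ref{sec:gamma} and~\ref{sec:reduction}).
\item Any two faces of $A$ meet, and at their common vertex all black faces on one of the two arcs between them lie in $A$. These faces force further faces, and a finite computation shows that only a few sets with at most $14$ elements survive (Section~\ref{sec:class}).
\item For each surviving set, the side of $C$ that contains it cannot be a surface of positive genus with a single boundary circle (Section~\ref{sec:end}). Section~\ref{sec:four} shows this step by hand in the smallest interesting case.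
\end{enumerate}

\section{Curves on surfaces}\label{sec:surf}

Homology is taken with coefficients in $\mathbb F_2$, and $Z_1(\Lambda)$ is the cycle space of a graph $\Lambda$: the edge sets in which all degrees are even. It is spanned by the cycles of $\Lambda$. We use the following standard facts about a closed connected surface $\Sigma$.

\begin{itemize}
\item[(S1)] A simple closed curve $C$ separates $\Sigma$ if and only if $[C]=0$ in $H_1(\Sigma)$. Then $\Sigma\setminus C$ has exactly two components, the two local sides of $C$ lie in different components, and the closure of each component is a compact connected surface with boundary $C$. In particular, a simple closed curve homotopic to a non-contractible separating one is non-contractible and separating.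
\item[(S2)] A compact connected orientable surface with one boundary circle has Euler characteristic $1-2h$ for some $h\ge0$, and it is a disc if and only if $h=0$.
\item[(S3)] For closed curves $\alpha,\beta$ in general position, the parity $\alpha\cdot\beta$ of the number of crossings depends only on the classes in $H_1(\Sigma)$. This \emph{intersection form} is bilinear and nondegenerate: a class orthogonal to all classes is $0$.
\item[(S4)] Let $\Sigma$ be oriented and let $\Lambda$ be an embedded graph. The \emph{rotation} at a vertex is the counterclockwise cyclic order of the edges at it. Traverse a cycle $T$ of $\Lambda$. At each vertex, the edges that come strictly after the incoming edge and strictly before the outgoing edge in the rotation are those that leave $T$ to the right. A curve running close to $T$ on its right is homotopic to $T$ and meets $\Lambda$ only in these edges. Hence, if no edge of a subgraph $\Lambda'$ leaves $T$ to the right, then $T\cdot S=0$ for every cycle $S$ of $\Lambda'$. If two cycles share exactly one vertex and their edges alternate in the rotation there, their intersection number is $1$.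
\item[(S5)] If an edge of a cell complex lies on exactly one $2$-cell, once, then deleting the open edge and the open $2$-cell is realized by a deformation retraction; the same holds for a vertex that lies on exactly one edge and on no $2$-cell. These moves are \emph{collapses}.
\end{itemize}

\section{A projective plane on $\mathbb Z_{73}$}\label{sec:plane}

All arithmetic is in $\mathbb Z_{73}$, except that \emph{indices} $j,k,t$ lie in $\mathbb Z_9$. The element $q=16$ has order $9$, and $39(q-1)=585=1$. Put
\[
F_k=39q^k,\qquad c_t=39(q^t-1)=1+q+\dots+q^{t-1},
\]
so that $F_{k+t}-F_k=c_tq^k$, and in particular $F_{k+1}-F_k=q^k$. The values are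
\[
\begin{array}{c|rrrrrrrrr}
k&0&1&2&3&4&5&6&7&8\\\hline
q^k&1&16&37&8&55&4&64&2&32\\
F_k&39&40&56&20&28&10&14&5&7\\
c_k&0&1&17&54&62&44&48&39&41
\end{array}
\]
Let $H=\langle q\rangle$. Since $|H|$ is odd, $-1\notin H$. The eight cosets of $H$ in the multiplicative group are
\[
\begin{array}{rlrl}
H&=\{1,2,4,8,16,32,37,55,64\},&-H&=\{9,18,36,41,57,65,69,71,72\},\\
5H&=\{5,7,10,14,20,28,39,40,56\},&-5H&=\{17,33,34,45,53,59,63,66,68\},\\
3H&=\{3,6,12,19,23,24,38,46,48\},&-3H&=\{25,27,35,49,50,54,61,67,70\},\\
15H&=\{11,15,21,22,30,42,44,47,60\},&-15H&=\{13,26,29,31,43,51,52,58,62\}.
\end{array}
\]
The elements $c_1,\dots,c_8$ lie in $H,-5H,-3H,-15H,15H,3H,5H,-H$, one in each coset. Therefore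
\begin{equation}\label{eq:unique}
\text{every }\delta\ne0\text{ is }c_tq^k\text{ for exactly one pair }(t,k)\text{ with }1\le t\le8,\ k\in\mathbb Z_9 .
\end{equation}

Take $73$ \emph{points} $u\in\mathbb Z_{73}$ and $73$ \emph{lines} $X\in\mathbb Z_{73}$. The point $u$ \emph{lies on} the line $X$ \emph{with index} $k$ if $X-u=F_k$. We write $L_k(u)=u+F_k$ for the line of index $k$ at $u$ and $P_k(X)=X-F_k$ for the point of index $k$ on $X$. Where points and lines appear together we write $p_u$ for the point $u$ and $\ell_X$ for the line $X$. The index does two jobs: it orders the nine lines through a point cyclically, and it labels the nine points of a line.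

\begin{lemma}\label{lem:plane}
Two distinct points lie on exactly one line. Two distinct lines $X,Y$ have exactly one common point. If $Y-X=c_th$ with $h=q^k$, this point is $u=X-F_k$, and the lines through $u$ of indices $k,k+1,\dots,k+8$ are
\[
X,\ X+h,\ X+17h,\ X+54h,\ X+62h,\ X+44h,\ X+48h,\ X+39h,\ X+41h,
\]
that is, $X+c_jh$ for $j=0,\dots,8$; the line $Y$ occurs for $j=t$.
\end{lemma}

\begin{proof}
A point $u$ lies on $X$ with index $k$ and on $Y$ with index $k+t$ if and only if $u=X-F_k$ and $Y-X=F_{k+t}-F_k=c_tq^k$. By~\eqref{eq:unique} there is exactly one such pair $(t,k)$. The list follows from $L_{k+j}(u)=X+c_jq^k$. For points, $u=P_{k+t}(X)$ and $v=P_k(X)$ hold if and only if $v-u=c_tq^k$ and $X=v+F_k$, and~\eqref{eq:unique} applies again.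
\end{proof}

So the points and lines form a projective plane of order $8$. With $t$ as in the lemma, the \emph{gap} of $X$ and $Y$ is $\min(t,9-t)$, the cyclic distance of their indices at the common point. Two lines at gap $s$ divide the other seven lines through their common point into a \emph{short arc} of $s-1$ lines and a \emph{long arc} of $8-s$ lines. Let $Q=H\cup-H$. The list of cosets containing $c_1,\dots,c_8$ shows that the gap is $1,2,3,4$ according as $Y-X$ lies in $Q,5Q,3Q,15Q$. With the sign chosen so that $\pm(Y-X)\in[1,36]$, this reads
\begin{equation}\label{eq:gaps}
\begin{array}{c|l}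
\text{gap}&\pm(Y-X)\\\hline
1&1,2,4,8,9,16,18,32,36\\
2&5,7,10,14,17,20,28,33,34\\
3&3,6,12,19,23,24,25,27,35\\
4&11,13,15,21,22,26,29,30,31
\end{array}
\end{equation}

The maps $x\mapsto x+b$ and $x\mapsto q^jx$, applied to points and lines at once, preserve incidence. The first keeps all indices and the second adds $j$ to them, because $q^jF_k=F_{k+j}$. We call these maps and their compositions \emph{symmetries}. Everything below is defined by differences of indices, so it is invariant under the symmetries.

\section{The embedded graph}\label{sec:map}

The vertices will be the points, and each line will be a black face whose corners are its nine points. Around a point the black faces should appear in the order of their indices. It remains to choose the cyclic order of the points on a line. If that order has step $s$, then a walk around a gap between black faces turns at a point from index $k$ to $k+1$ and follows an edge to index $k+1+s$. We take $s=5$: the index then advances by $6$ at each corner, and the walk closes after three corners because $1+q^6+q^{12}=1+64+8=73$.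

\subsection*{Edges and faces}
For every line $X$ and index $k$ let $e(X,k)$ be an edge from $P_k(X)$ to $P_{k+5}(X)$. This gives a graph $G$ with $73$ vertices and $73\cdot9=657$ edges. The \emph{black face} $B_X$ is a nine-gon bounded by the cycle
\[
P_0,\ P_5,\ P_1,\ P_6,\ P_2,\ P_7,\ P_3,\ P_8,\ P_4
\]
of points of $X$, with edges $e(X,k)$. The graph $G$ is simple: two points lie on only one line $X$, and the cycle $\partial B_X$ has at most one edge joining them. (Since $P_k(X)-P_{k+5}(X)=44q^k$ and $44\in15H$, two points are adjacent exactly when their difference lies in $15Q$.)

For a pair $(u,k)$ let $\varepsilon(u,k)=e(L_{k+1}(u),k+1)$. This edge starts at $u$ and ends at the point of index $k+6$ on $L_{k+1}(u)$, which is $u+F_{k+1}-F_{k+6}=u+26q^k$. The map $\varepsilon$ is a bijection from pairs to edges, since $e(X,j)=\varepsilon(P_j(X),j-1)$. Put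
\[
\tau(u,k)=(u+26q^k,\ k+6).
\]
Then $\tau^3(u,k)=(u+26q^k(1+q^6+q^{12}),\,k+18)=(u,k)$. So the orbits of $\tau$ have the form $(u,k)$, $(u',k+6)$, $(u'',k+3)$, and the three edges $\varepsilon$ of an orbit form a closed walk $u\to u'\to u''\to u$. The three points are distinct, since consecutive ones differ by a nonzero element. The \emph{white face} $W(u,k)=W(u',k+6)=W(u'',k+3)$ is a triangle glued along this walk. There are $657/3=219$ white faces. The edges of $W(u,k)$ are $e(Y,k+1)$, $e(Z,k+7)$, $e(X,k+4)$, where
\begin{equation}\label{eq:threelines}
\begin{aligned}
X&=L_{k+4}(u'')=L_k(u),\\
Y&=L_{k+1}(u)=L_{k+6}(u')=X+q^k,\\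
Z&=L_{k+7}(u')=L_{k+3}(u'')=Y+q^{k+6},
\end{aligned}
\end{equation}
and $X=Z+q^{k+3}$. These are the \emph{lines of} $W(u,k)$. They are distinct and meet pairwise in the three corners, so they are not concurrent and the corners are not collinear. Figure~\ref{fig:hex} shows $W(0,0)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\coordinate (a) at (90:1.3); \coordinate (b) at (-30:1.3); \coordinate (c) at (210:1.3);
\coordinate (y) at (30:2); \coordinate (z) at (270:2); \coordinate (x) at (150:2);
\fill[gray!30] (a)--(y)--(b)--cycle (b)--(z)--(c)--cycle (c)--(x)--(a)--cycle;
\draw[thick] (a)--(b)--(c)--cycle;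
\draw[dashed] (a)--node[above]{$1$}(y)--node[right]{$6$}(b)--node[right]{$7$}(z)--node[left]{$3$}(c)--node[left]{$4$}(x)--node[above]{$0$}(a);
\foreach \p in {a,b,c} \fill (\p) circle (1.6pt);
\foreach \p in {x,y,z} \draw[fill=white] (\p) circle (1.6pt);
\node[above] at (a) {$p_0$}; \node[below right] at (b) {$p_{26}$}; \node[below left] at (c) {$p_{11}$};
\node[right] at (y) {$\ell_{40}$}; \node[below] at (z) {$\ell_{31}$}; \node[left] at (x) {$\ell_{39}$};
\node at (0,0) {$W(0,0)$};
\end{tikzpicture}
\caption{The white triangle $W(0,0)$ with corners $p_0,p_{26},p_{11}$ (solid edges belong to $G$) and the adjacent sectors (gray) of the black faces with centers $\ell_{40},\ell_{31},\ell_{39}$. The dashed radii carry the index of the point on the line; they bound one hexagonal face of the incidence graph $\Lambda$. Counterclockwise, the index grows by $1$ around a point and by $5$ around a line.}\label{fig:hex}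
\end{figure}

\begin{lemma}\label{lem:surface}
The black and white faces form a cellular embedding of $G$ in $\Sigma=\mathbb S_{147}$. Every edge lies on one black and one white face. Around the point $u$ the faces form the cyclic sequence
\[
B_{L_0(u)},\ W(u,0),\ B_{L_1(u)},\ W(u,1),\ \dots,\ B_{L_8(u)},\ W(u,8).
\]
\end{lemma}

\begin{proof}
The edge $e(X,j)$ lies on $B_X$ and on no other black face, and it lies on exactly one white face because $\varepsilon$ is a bijection. Fix $u$ and write $X_k=L_k(u)$. The edges at $u$ are the $e(X_k,k)$, which start at $u$, and the $e(X_k,k+4)$, which end at $u$. The face $B_{X_k}$ has at $u$ the edges $e(X_k,k)$ and $e(X_k,k+4)$, and by~\eqref{eq:threelines} the face $W(u,k)$ has at $u$ the edges $e(X_k,k+4)$ and $e(X_{k+1},k+1)$. So the $18$ faces at $u$ close up in the single cycle stated, and the complex is a closed surface. It is connected because any two points lie on a black face. Orient $\partial B_X$ in the direction $P_k\to P_{k+5}$ of its edges, and orient each white triangle against the direction $u\to u'\to u''$ of its edges. Every edge then receives opposite directions from its two faces, so the surface is orientable. Its Euler characteristic is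 $73-657+(73+219)=-292=2-2\cdot147$.
\end{proof}

We call the orientation in this proof counterclockwise.

\begin{lemma}\label{lem:fw}
$\mathrm{fw}(G)\ge3$.
\end{lemma}

\begin{proof}
All face boundaries are cycles, so every closed face is a closed disc in $\Sigma$. We claim that two different faces with two common vertices $a,b$ both contain the edge $ab$. Two black faces have only one common vertex. If $B_Y$ and a white face $w$ contain $a$ and $b$, then the edge $ab$ of $w$ is $e(X,j)$ for a line $X$ through $a$ and $b$, so $X=Y$ and the edge lies on $B_Y$. If two white faces contain $a$ and $b$, both contain an edge joining them; it is the same edge because $G$ is simple, and then the faces coincide.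

Let $\gamma$ be a simple closed curve meeting $G$ in at most two points, which are vertices. If there is at most one, $\gamma$ lies in a closed face and is contractible. If there are two, $a$ and $b$, then $\gamma$ consists of two arcs from $a$ to $b$, each in a closed face. If the faces are equal, $\gamma$ lies in a disc. Otherwise both faces contain the edge $ab$, each arc is homotopic to this edge with ends fixed, and $\gamma$ is again contractible.
\end{proof}

\subsection*{Which triples of lines are white}

\begin{lemma}\label{lem:white}
Three lines are the lines of a white face if and only if, in one of the two cyclic orders, their successive differences are $(d,64d,8d)$ with $d\in H$; the face is then unique. In particular, the following triples are not white: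
\begin{itemize}
\item[(a)] \emph{progressions}, with differences $(d,d,-2d)$, $d\in Q$;
\item[(b)] \emph{skew triples}, with differences $(d,8d,64d)$, $d\in H$.
\end{itemize}
\end{lemma}

\begin{proof}
By~\eqref{eq:threelines} the lines $X,Y,Z$ of $W(u,k)$ have differences $(q^k,q^{k+6},q^{k+3})=(d,64d,8d)$ with $d=q^k$; each difference, cyclically, is $q^6=64$ times the previous one. Conversely, lines $X$, $X+q^k$, $X+q^k+q^{k+6}$ are the lines of $W(X-F_k,k)$. Reversing the cyclic order changes the signs of the differences, and $-1\notin H$, so at most one order has all differences in $H$; its three starting positions give the three names of one face. In (a), $d$ and $-2d$ lie in different cosets of $H$ because $2\in H$, so no order has all differences in $H$. In (b) the order with differences in $H$ has ratio $8\ne64$.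
\end{proof}

\subsection*{The incidence graph}
A closed curve that passes through black faces and points is best described in the incidence graph of the plane. Let $\Lambda$ be the bipartite graph in $\Sigma$ whose vertices are the points $p_u$ and the lines $\ell_X$, with $\ell_X$ placed at the center of $B_X$, and whose edges are the nine radii of each $B_X$. Each edge of $\Lambda$ carries the index of its point on its line. The radii cut $B_X$ into nine \emph{sectors}, one for each edge $e(X,k)$. The faces of $\Lambda$ are hexagons, each made of a white triangle and the three adjacent sectors (Figure~\ref{fig:hex}).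

\begin{lemma}\label{lem:rot}
In terms of indices, the rotation of $\Lambda$ is $0,1,2,\dots,8$ at every point and $0,5,1,6,2,7,3,8,4$ at every line.
\end{lemma}

\begin{proof}
At a line $X$ the radii follow the counterclockwise boundary of $B_X$. At a point $u$, with $X_k=L_k(u)$, the counterclockwise boundary of $B_{X_k}$ enters $u$ by $e(X_k,k+4)$ and leaves by $e(X_k,k)$. The face lies to the left of its boundary, so turning counterclockwise at $u$ from the leaving edge we sweep the face and reach the entering edge. Thus we meet $e(X_k,k)$, $B_{X_k}$, $e(X_k,k+4)$, and then $W(u,k)$, $e(X_{k+1},k+1)$, $B_{X_{k+1}}$.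
\end{proof}

For a set $A$ of lines let $i_u$ be the number of lines of $A$ through $u$, and let $\Lambda_A$ be the subgraph of $\Lambda$ induced by the lines of $A$ and the points with $i_u\ge2$. A white face is \emph{full} if its three lines are in $A$; the hexagon around it then has its boundary in $\Lambda_A$. Let $K_A$ be $\Lambda_A$ together with the hexagons around full white faces. If $w(A)$ is the number of full white faces, counting vertices, edges and hexagons gives
\begin{equation}\label{eq:chi}
\chi(K_A)=|A|+w(A)-\sum_{u:\,i_u\ge2}(i_u-1).
\end{equation}
We call $A$ \emph{convex} if for every point $u$ the set $\{k:L_k(u)\in A\}$ is a cyclic interval of $\mathbb Z_9$ (possibly empty or everything).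

\section{Four black faces}\label{sec:four}

We prove in Section~\ref{sec:reduction} that for a shortest non-contractible separating cycle the set $A$ of black faces on one side is convex and this side collapses onto $K_A$. By (S2), $\chi(K_A)$ must then be odd and negative. Let us try to build such a side from few black faces.

One line, or an interval of lines through one point, gives a tree $K_A$, and the side is a disc. Three non-concurrent lines that are pairwise consecutive give a $6$-cycle, filled by a hexagon or not, so $\chi$ is $1$ or $0$. The first serious candidate has four lines. Take
\[
A_1=\{39,40,56,38\}.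
\]
The lines $39,40,56$ pass through $p_0$ with indices $0,1,2$. The line $38$ meets $39$ in $p_{72}$ with indices $0,1$ (as $38-72=39=F_0$ and $39-72=40=F_1$), meets $40$ in $p_{33}$ with indices $7,8$, and meets $56$ in $p_{28}$ with indices $5,4$. So $A_1$ is convex. No white face is full: of the three non-concurrent triples, $\{38,39,40\}$ is a progression, $\{38,40,56\}$ is skew with differences $(2,16,55)$, and $\{38,39,56\}$ has the difference $56-39=17\notin Q$. Thus $K_{A_1}=\Lambda_{A_1}$ is a theta graph $\Theta$, made of three paths from $p_0$ to $\ell_{38}$, and $\chi(\Theta)=-1$. A side of this kind would be a torus with one hole, and the Euler characteristic does not exclude it.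

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\coordinate (p) at (0,0); \coordinate (l) at (6,0);
\coordinate (a1) at (2,1.2); \coordinate (a2) at (4,1.2);
\coordinate (b1) at (2,0); \coordinate (b2) at (4,0);
\coordinate (c1) at (2,-1.2); \coordinate (c2) at (4,-1.2);
\draw[very thick] (p)--node[above left]{$2$}(a1)--node[above]{$4$}(a2)--node[above right]{$5$}(l);
\draw[very thick] (p)--node[below]{$1$}(b1)--node[below]{$8$}(b2)--node[below]{$7$}(l);
\draw (p)--node[below left]{$0$}(c1)--node[below]{$1$}(c2)--node[below right]{$0$}(l);
\foreach \x in {p,a2,b2,c2} \fill (\x) circle (2pt);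
\foreach \x in {l,a1,b1,c1} \draw[fill=white] (\x) circle (2pt);
\node[left] at (p) {$p_0$}; \node[right] at (l) {$\ell_{38}$};
\node[above] at (a1) {$\ell_{56}$}; \node[above] at (a2) {$p_{28}$};
\node[above] at (b1) {$\ell_{40}$}; \node[above] at (b2) {$p_{33}$};
\node[below] at (c1) {$\ell_{39}$}; \node[below] at (c2) {$p_{72}$};
\end{tikzpicture}
\caption{The incidences among the lines $38,39,40,56$ and their common points form a theta graph; edges carry their indices. The counterclockwise orders in the surface, $0,1,2$ at $p_0$ and $0,5,7$ at $\ell_{38}$, are those of this plane drawing. The thick cycle is $T$; inside it no edge of the graph leaves it.}\label{fig:theta}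
\end{figure}

The rotations do exclude it. In a torus with one hole that retracts onto $\Theta$, two of the cycles of $\Theta$ must have intersection number $1$. Name the three paths by the lines $39,40,56$. At $p_0$ their counterclockwise order is $39,40,56$. At $\ell_{38}$ they arrive with indices $0,7,5$, and the rotation $0,5,1,6,2,7,\dots$ puts them in the order $39,56,40$. Opposite orders at the two branch vertices are those of a plane drawing (Figure~\ref{fig:theta}). So a thin neighborhood of $\Theta$ in $\Sigma$ is a disc with two holes, and all intersection numbers of cycles of $\Theta$ vanish. With equal orders the neighborhood would have been a torus with one hole; this is where the cyclic order on the lines decides the outcome.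

For larger sets it suffices to find one cycle with nothing on its right. One such cycle is already visible here:
\begin{equation}\label{eq:T}
T:\quad \ell_{38}\to p_{33}\to\ell_{40}\to p_0\to\ell_{56}\to p_{28}\to\ell_{38}.
\end{equation}
It will exclude four of the last five sets and also show that $\mathrm{fw}(G)=3$.

\section{The graph of consecutive lines}\label{sec:gamma}

To count how often the class of a black face changes around the vertices, let $\Gamma$ be the graph on the lines in which $X\sim Y$ if they have gap $1$, that is, $X-Y\in Q$. It is $18$-regular, and by Lemma~\ref{lem:plane} its $657$ edges correspond bijectively to the pairs $(u,k)$ through $(u,k)\mapsto\{L_k(u),L_{k+1}(u)\}$. The lines of a white face are pairwise adjacent in $\Gamma$.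

\begin{lemma}\label{lem:K4}
$\Gamma$ contains no $K_4$.
\end{lemma}

\begin{proof}
An edge can be named $\{X,Y\}$ with $Y-X\in H$, and a symmetry maps it to $\{0,1\}$. The common neighbors of $0$ and $1$ are the $x\in Q$ with $x-1\in Q$. In
\[
Q=\{1,2,4,8,9,16,18,32,36,37,41,55,57,64,65,69,71,72\}
\]
these are $2,9,37,65,72$. Their differences are, up to sign, $7,35,10,3$ (from $2$), $28,17,10$ (from $9$), $28,35$ (from $37$) and $7$, and none lies in $Q$.
\end{proof}

\begin{lemma}\label{lem:expand}
For every partition of the lines into $A$ and $B$, the number of edges of $\Gamma$ between $A$ and $B$ satisfies $e_\Gamma(A,B)\ge12.4\,|A||B|/73$.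
\end{lemma}

\begin{proof}
Let $M$ be the adjacency matrix of $\Gamma$ and $\zeta=e^{2\pi i/73}$. The vectors $(\zeta^{cx})_{x}$, $c\in\mathbb Z_{73}$, form an orthogonal basis of eigenvectors of $M$, with eigenvalues $\eta_c=\sum_{x\in Q}\zeta^{cx}$. Here $\eta_0=18$. For $c\ne0$ the number $\eta_c$ is real and depends only on the coset $cQ$, so there are four values $\eta_1,\eta_5,\eta_3,\eta_{15}$, each for $18$ values of $c$. We find them from the traces of powers of $M$.

Let $N(c)$ be the number of $x\in Q$ with $c-x\in Q$, the number of walks of length $2$ from $0$ to $c$. It is constant on cosets of $Q$, $N(0)=18$, and running through $Q$ gives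
\[
\begin{array}{ll}
N(1)=5&(x=2,9,37,65,72),\\
N(5)=6&(x=1,4,9,37,41,69),\\
N(3)=4&(x=1,2,4,72),\\
N(15)=2&(x=16,72),
\end{array}
\]
in agreement with $\sum_cN(c)=18+18(5+6+4+2)=18^2$. Counting closed walks, the traces of $M,M^2,M^3,M^4$ are $0$, $73\cdot18$, $73\cdot18\cdot5$ and $73\sum_cN(c)^2$, where $\sum_cN(c)^2=18^2+18(25+36+16+4)=18\cdot99$. If $s_j$ is the sum of the $j$th powers of the four values, then $\operatorname{tr}M^j=18^j+18s_j$, so
\[
s_1=-1,\quad s_2=73-18=55,\quad s_3=73\cdot5-18^2=41,\quad s_4=73\cdot99-18^3=1395.
\]
Newton's identities give the elementary symmetric functions:
\begin{align*}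
e_1&=s_1=-1, & e_3&=\tfrac13(e_2s_1-e_1s_2+s_3)=\tfrac13(27+55+41)=41,\\
e_2&=\tfrac12(e_1s_1-s_2)=-27, & e_4&=\tfrac14(e_3s_1-e_2s_2+e_1s_3-s_4)=\tfrac84=2.
\end{align*}
So the four values are the roots of $f(x)=x^4+x^3-27x^2-41x+2$. We have $f(5.6)=84.7456>0$, $f'(5.6)=453.144>0$, and $f''(x)=12x^2+6x-54>0$ for $x\ge2$. Hence $f$ is positive on $[5.6,\infty)$ and $\eta_c<5.6$ for all $c\ne0$.

Let $v$ be the vector equal to $|B|$ on $A$ and to $-|A|$ on $B$. It is orthogonal to the constant vector, so $v^{\top}(18I-M)v\ge12.4\,v^{\top}v=12.4\cdot73\,|A||B|$. The left side is $\sum_{X\sim Y}(v_X-v_Y)^2=73^2e_\Gamma(A,B)$.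
\end{proof}

\section{From a separating cycle to a set of lines}\label{sec:reduction}

This section turns the topological problem into a finite one.

\begin{proposition}\label{prop:red}
If $G$ has a non-contractible separating cycle, then there is a set $A$ of lines with the following properties.
\begin{itemize}
\item[(P1)] $A$ is convex.
\item[(P2)] $1\le|A|\le14$.
\item[(P3)] $\chi(K_A)$ is odd and negative.
\item[(P4)] If $z\in Z_1(\Lambda_A)$ has intersection number $0$ in $\Sigma$ with every cycle of $\Lambda_A$, then $z$ is a sum of boundaries of hexagons around full white faces.
\end{itemize}
\end{proposition}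

\begin{proof}
Let $C$ be a shortest non-contractible separating cycle of $G$. The black faces alone should determine the two sides of $C$. An arbitrary cycle can cut off a single white corner at a vertex, and this is what the minimality of $C$ prevents; it is used only in the first step.

\medskip\noindent\emph{Step 1: no white face has two edges on $C$.}
If a white face has three edges on $C$, then $C$ bounds it and is contractible. Suppose that a white face with corners $a,b,c$ has $ac,cb\in C$ and $ab\notin C$. Then $|C|\ge4$, since a cycle on $a,c,b$ in a simple graph uses $ab$. Replacing the path $a\,c\,b$ by the edge $ab$ gives a shorter cycle that is homotopic to $C$ across the triangle. By (S1) it is non-contractible and separating, contrary to the choice of $C$.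

\medskip\noindent\emph{Step 2: the sides of the white faces.}
Let $U$ and $V$ be the components of $\Sigma\setminus C$, and let $A$ and $B$ be the sets of lines whose black faces lie in $U$ and in $V$, named so that $|A|\le36$. By (S1), two faces sharing an edge lie on different sides if and only if the edge is on $C$. By Step~1 a white face either has no edge on $C$, and then it is on the side of all three adjacent black faces, or it has one edge on $C$, and then it is on the side of the two black faces across its other edges and opposite to the third. Hence a white face lies in $U$ if and only if at least two of its lines are in $A$. In particular $A\ne\emptyset$, because $U$ contains a face.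

\medskip\noindent\emph{Step 3: convexity.}
At a point $u\notin C$ all $18$ faces are on one side, so $i_u\in\{0,9\}$. At a point $u\in C$ the two edges of $C$ cut the cyclic sequence of Lemma~\ref{lem:surface} into two nonempty intervals, one in $U$ and one in $V$. Neither is a single white face, by Step~1, and the colors alternate, so each contains a black face. This proves (P1), and it shows that every vertex of $\overline U=U\cup C$ has $i_u\ge1$.

\medskip\noindent\emph{Step 4: size.}
By convexity, at each point $u$ at most two of the pairs $\{L_k(u),L_{k+1}(u)\}$ have one line in $A$ and one in $B$. These pairs are the edges of $\Gamma$, so $e_\Gamma(A,B)\le2\cdot73=146$. If $15\le|A|\le36$, then $|A||B|\ge15\cdot58=870$, and Lemma~\ref{lem:expand} gives $e_\Gamma(A,B)\ge12.4\cdot870/73>147$. This proves (P2).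

\medskip\noindent\emph{Step 5: $\overline U$ collapses onto $K_A$.}
First, a white face in $U$ that is not full has exactly two lines in $A$ and one edge on $C$, whose black face is in $V$. In $\overline U$ this edge lies on no other face, so we collapse the triangle through it. Every remaining edge of $\overline U$ lies on a face $B_X$ with $X\in A$: an edge inside $U$ has both faces in $U$, and an edge of $C$ that was not removed has its white face in $V$ and its black face in $U$. Every vertex lies on such a face by Step~3. So what remains is the union of the closed faces $B_X$, $X\in A$, and the full white faces. Second, cut these $B_X$ into sectors. If the outer edge of a sector is not on a full white face, it now lies on this sector only, and we collapse the sector through it onto its two radii. The other sectors combine with the full white faces into hexagons. What remains is the graph of all radii of the $B_X$, $X\in A$, with these hexagons. Third, a point with $i_u=1$ is the end of one radius and lies on no hexagon, since each point of such a hexagon is on two lines of $A$; we collapse this radius. The result is $K_A$, and by (S5) the inclusion $K_A\subset\overline U$ is a homotopy equivalence.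

\medskip\noindent\emph{Step 6: topology of $\overline U$.}
The surface $\overline U$ is compact, connected and orientable with the single boundary circle $C$, and it is not a disc since $C$ is non-contractible. So (S2) and Step~5 give (P3). Step~5 also gives
\begin{equation}\label{eq:H1}
H_1(\overline U)=Z_1(\Lambda_A)\big/\langle\text{boundaries of hexagons around full white faces}\rangle .
\end{equation}
Let $\widehat U$ be the closed surface obtained from $\overline U$ by gluing a disc along $C$. The inclusion induces an isomorphism $H_1(\overline U)\to H_1(\widehat U)$, because $C$ is already the boundary of the sum of all faces of $\overline U$. Two classes of $H_1(\overline U)$ are represented by curves in general position inside $U$, and the parity of their crossings is their intersection number both in $\widehat U$ and in $\Sigma$. By (S3) for $\widehat U$, a class of $H_1(\overline U)$ that has intersection number $0$ in $\Sigma$ with all classes of $H_1(\overline U)$ is zero. By~\eqref{eq:H1} the cycles of $\Lambda_A$ generate $H_1(\overline U)$, and (P4) follows.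
\end{proof}

Property (P4) is where the connectedness of the boundary enters: on the disc with two holes of Section~\ref{sec:four} the intersection form vanishes although $H_1\ne0$. It matters that (P4) is stated with intersection numbers in $\Sigma$, since a parallel copy of a cycle of $\Lambda_A$ may leave $\overline U$.

\section{Small convex sets of lines}\label{sec:class}

The complement of a convex set is convex, so some bound on the size is needed to classify convex sets. The bound $14$ is used below only when some point lies on five or more lines of $A$.

\begin{proposition}\label{prop:class}
Let $A$ be a convex set with $1\le|A|\le14$. Then either all lines of $A$ pass through one point, or $A$ consists of three non-concurrent lines, or a symmetry maps $A$ to one of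
\begin{gather*}
A_0=\{39,40,56,20,38\},\quad A_1=\{39,40,56,38\},\quad A_2=\{39,40,56,48\},\\
A_3=A_1\cup\{48\},\quad A_4=A_1\cup\{47\},\quad A_5=A_1\cup\{47,48\}.
\end{gather*}
\end{proposition}

The proof occupies the rest of this section. Assume that the lines of $A$ are not concurrent, and let $m=\max_ui_u$. If $m\le2$, then by convexity any two lines of $A$ are consecutive at their common point, so $A$ is a clique of $\Gamma$. By Lemma~\ref{lem:K4}, $|A|\le3$, and $|A|=3$ because one or two lines are concurrent.

Let $m\ge3$. After a symmetry, the maximum is attained at the point $0$, and the lines of $A$ through it are $F_0,\dots,F_{m-1}$ (note $L_k(0)=F_k$). The lines of $A$ that miss the point $0$ are called \emph{outsiders}; there are $|A|-m\ge1$ of them. We determine which of the $64$ lines missing the point $0$ can be outsiders.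

\subsection*{Necessary conditions}
Let $z$ be an outsider and let $F=F_k\in A$ be at gap $t$ from $z$, with common point $u$. By convexity at $u$, the set $A$ contains the short arc or the long arc between $z$ and $F$; we fix one such arc and say that it is \emph{used}. Two facts follow.
\begin{itemize}
\item[(N1)] The short arc gives $i_u\ge t+1$, and the long arc gives $i_u\ge10-t\ge6$. So for $m\le5$ only short arcs are used, and $t\le m-1$.
\item[(N2)] The lines of a used arc are outsiders different from $z$, since $F$ is the only line through both $0$ and $u$. Different lines $F$ meet $z$ in different points, so the used arcs are disjoint. Hence the used arcs for all $F$ together contain at most $|A|-m-1\le13-m$ lines. An arc at gap $t$ contains $t-1$ lines if short and $8-t=(t-1)+(9-2t)$ lines if long.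
\end{itemize}
Table~\ref{tab:gap} lists the gaps from each line $z$ to $F_0,\dots,F_5$, read off from~\eqref{eq:gaps}. For example, $z=12$ differs from $39,40,56,20,28,10$ by $\pm27,\pm28,\pm29,\pm8,\pm16,\pm2$, which gives $324111$.

\begin{table}[ht]
\centering
\begin{tabular}{rrrrr}
0: 222222&1: 321331&2: 133141&3: 112232&4: 314133\\
6: 223241&8: 413321&9: 444431&11: 242121&12: 324111\\
13: 434243&15: 331242&16: 332133&17: 432342&18: 443121\\
19: 241111&21: 133124&22: 212133&23: 122324&24: 411112\\
25: 244234&26: 424311&27: 344212&29: 243113&30: 124212\\
31: 113434&32: 213314&33: 323423&34: 234233&35: 124423\\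
36: 312114&37: 133213&38: 111122&41: 114444&42: 312421\\
43: 134342&44: 213312&45: 324323&46: 232411&47: 121331\\
48: 111223&49: 212442&50: 423442&51: 342431&52: 431134\\
53: 243234&54: 421244&55: 141332&57: 121144&58: 311343\\
59: 233243&60: 421213&61: 442124&62: 343424&63: 332432\\
64: 331413&65: 431211&66: 342332&67: 234421&68: 423324\\
69: 444312&70: 442344&71: 144443&72: 211444&
\end{tabular}
\caption{For each line $z$ missing the point $0$, the gaps from $z$ to the lines $39,40,56,20,28,10$, in this order.}\label{tab:gap}
\end{table}

\subsection*{Eliminations}
In each case the lines that pass a test derived from (N1) or (N2) are called \emph{candidates}; every outsider is a candidate. Candidates are then eliminated one at a time. An entry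
\[
Y=X+c_th\ \to_j\ y\qquad(h\in H,\ 0<j<t\le4)
\]
concerns a candidate $z\in\{X,Y\}$, printed in bold, and a line $F\in A$ through the point $0$, which is the other of $X,Y$. The constants $17,54,62$ are $c_2,c_3,c_4$. The line $y=X+c_jh$ lies on the short arc between $z$ and $F$ by Lemma~\ref{lem:plane}; the subscript $j$ is omitted when $j=1$, that is, $y=X+h$. In every entry $y$ is either not a candidate or was eliminated by an earlier entry, where lists are read row by row. So $y\notin A$, the short arc is not used, and $z\notin A$ as soon as the long arc is excluded too.

For instance, $39=\mathbf{12}+54\cdot37\to49$ says that $54\cdot37=1998=27$, that $12+27=39$, and that at the common point of the lines $12$ and $39$ the lines $12$, $12+37=49$, $12+17\cdot37=57$, $39$ are consecutive.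

\subsection*{The case $m\ge6$}
We use only $F_0,\dots,F_5$. Let $\sigma$ be the digit sum of the entry of $z$ in Table~\ref{tab:gap}. By (N2), $\sigma-6\le13-m\le7$. The candidates are the $21$ lines with $\sigma\le13$:
\[
\begin{array}{c|c|c|c|c|c}
\sigma&8&10&11&12&13\\\hline
z&38&19,24,48&3,47&0,11,12,22,30,36,44,65&1,2,37,42,46,57,60
\end{array}
\]
By (N2) a long arc at gap $t$ requires $\sigma-6+9-2t\le7$, that is, $\sigma\le2t+4$. The eliminations are
\[
\begin{array}{lll}
\mathbf{0}=39+17\cdot2\to41&\mathbf{1}=39+54\cdot2\to41&20=\mathbf{3}+17\cdot1\to4\\
39=\mathbf{12}+54\cdot37\to49&\mathbf{19}=39+17\cdot16\to55&39=\mathbf{22}+17\cdot1\to23\\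
\mathbf{24}=39+62\cdot8\to_229&\mathbf{36}=39+54\cdot4\to43&\mathbf{46}=56+17\cdot8\to64\\
\mathbf{57}=40+17\cdot1\to41&\mathbf{2}=40+54\cdot2\to_21&\mathbf{11}=39+17\cdot37\to3\\
20=\mathbf{48}+17\cdot37\to12&39=\mathbf{42}+54\cdot4\to46&28=\mathbf{38}+17\cdot8\to46\\
\mathbf{30}=40+17\cdot8\to48&39=\mathbf{44}+17\cdot4\to48&40=\mathbf{47}+17\cdot64\to38\\
39=\mathbf{60}+62\cdot55\to42&\mathbf{37}=40+54\cdot4\to44&\mathbf{65}=39+62\cdot64\to30
\end{array}
\]
It remains to exclude the long arcs. For $t=2$ a long arc needs $\sigma\le8$, which among these entries holds only for $38$. For $t=3$ it needs $\sigma\le10$, while $1,12,36,2,42,37$ have $\sigma\ge12$. For $t=4$ it needs $\sigma\le12$, which holds for $24$ and $65$ but not for $60$. In the three remaining entries the long arc, which consists of the lines $X+c_jh$ with $t<j\le8$, contains a line that is not a candidate: $39+44\cdot8=26$ for $z=24$, $38+54\cdot8=32$ for $z=38$, and $39+44\cdot64=8$ for $z=65$. So there is no outsider, a contradiction.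

\subsection*{The case $m=5$}
Only short arcs are used, and by (N2) the first five digits have sum at most $5+8=13$. This test fails for the $24$ lines
\[
9,13,17,18,25,26,27,33,34,41,43,45,50,51,53,59,62,63,66,67,68,69,70,71.
\]
The other $40$ lines are the candidates, and all are eliminated:
\[
\begin{array}{lll}
\mathbf{0}=39+17\cdot2\to41&\mathbf{1}=39+54\cdot2\to41&28=\mathbf{3}+54\cdot64\to67\\
\mathbf{6}=28+62\cdot2\to_262&39=\mathbf{8}+62\cdot37\to45&\mathbf{12}=56+62\cdot4\to_251\\
\mathbf{19}=40+62\cdot55\to_226&\mathbf{21}=40+54\cdot1\to41&20=\mathbf{23}+54\cdot4\to27\\
\mathbf{24}=39+62\cdot8\to_333&\mathbf{36}=39+54\cdot4\to43&\mathbf{46}=20+62\cdot64\to_213\\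
\mathbf{15}=39+54\cdot32\to71&\mathbf{52}=39+62\cdot32\to71&39=\mathbf{54}+62\cdot8\to62\\
40=\mathbf{55}+62\cdot8\to63&\mathbf{57}=40+17\cdot1\to41&39=\mathbf{58}+54\cdot1\to59\\
39=\mathbf{61}+62\cdot2\to63&\mathbf{72}=39+17\cdot32\to71&28=\mathbf{38}+17\cdot8\to46\\
20=\mathbf{48}+17\cdot37\to12&39=\mathbf{22}+17\cdot1\to23&\mathbf{2}=40+54\cdot2\to_21\\
\mathbf{11}=39+17\cdot37\to3&39=\mathbf{4}+54\cdot2\to6&\mathbf{32}=56+54\cdot32\to15\\
\mathbf{16}=39+54\cdot55\to21&39=\mathbf{42}+54\cdot4\to46&39=\mathbf{49}+17\cdot8\to57\\
40=\mathbf{47}+17\cdot64\to38&39=\mathbf{44}+17\cdot4\to48&\mathbf{30}=40+17\cdot8\to48\\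
39=\mathbf{60}+62\cdot55\to42&56=\mathbf{31}+54\cdot64\to22&\mathbf{29}=39+17\cdot8\to47\\
\mathbf{37}=40+54\cdot4\to44&\mathbf{35}=40+17\cdot4\to44&\mathbf{64}=39+54\cdot64\to30\\
\mathbf{65}=39+62\cdot64\to30&&
\end{array}
\]
Again there is no outsider, a contradiction.

\subsection*{The case $m=4$}
By (N1) only short arcs are used and the first four digits are at most $3$. The $20$ candidates are
\[
0,1,2,3,6,15,16,21,22,23,32,36,37,38,44,47,48,57,58,59,
\]
and $19$ of them are eliminated:
\[
\begin{array}{lll}
\mathbf{0}=39+17\cdot2\to41&\mathbf{1}=39+54\cdot2\to41&\mathbf{57}=40+17\cdot1\to41\\
\mathbf{21}=40+54\cdot1\to41&\mathbf{36}=39+54\cdot4\to43&\mathbf{15}=39+54\cdot32\to71\\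
20=\mathbf{58}+54\cdot2\to60&\mathbf{2}=40+54\cdot2\to42&56=\mathbf{3}+17\cdot16\to19\\
40=\mathbf{6}+17\cdot2\to8&40=\mathbf{23}+17\cdot1\to24&\mathbf{32}=39+17\cdot64\to30\\
\mathbf{37}=40+54\cdot4\to_235&\mathbf{44}=56+54\cdot16\to72&20=\mathbf{48}+17\cdot37\to12\\
39=\mathbf{59}+17\cdot16\to2&\mathbf{16}=39+54\cdot55\to21&39=\mathbf{22}+17\cdot1\to23\\
\mathbf{47}=20+54\cdot37\to57&&
\end{array}
\]
Only $38$ remains, so $A=A_0$.

\subsection*{The case $m=3$}
By (N1) only short arcs are used and the first three digits are at most $2$. The candidates are $0,3,22,23,38,47,48,49,57,72$, and seven are eliminated: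
\[
\begin{array}{lll}
\mathbf{0}=39+17\cdot2\to41&\mathbf{57}=40+17\cdot1\to41&56=\mathbf{3}+17\cdot16\to19\\
40=\mathbf{23}+17\cdot1\to24&\mathbf{72}=39+17\cdot32\to71&39=\mathbf{22}+17\cdot1\to23\\
39=\mathbf{49}+17\cdot8\to57&&
\end{array}
\]
The outsiders form a nonempty subset of $\{38,47,48\}$. Since $40=47+17\cdot64$, the short arc between $47$ and $40$ is the line $47+64=38$, so $47\in A$ implies $38\in A$. This leaves the sets $A_1,\dots,A_5$ and completes the proof of Proposition~\ref{prop:class}.

\section{The surviving sets}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Section~\ref{sec:map}, $G$ is simple with $73$ vertices and $657$ edges, it is cellularly embedded in $\mathbb S_{147}$, and $\mathrm{fw}(G)\ge3$. Suppose that $G$ has a non-contractible separating cycle, and let $A$ be as in Proposition~\ref{prop:red}. Properties (P1)--(P4) are invariant under symmetries, so we may assume that $A$ is one of the sets in Proposition~\ref{prop:class}.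

\medskip\noindent\emph{Sets excluded by the Euler characteristic.}
If the lines of $A$ are concurrent, then $w(A)=0$ and at most one point has $i_u\ge2$, namely $i_u=|A|$, so~\eqref{eq:chi} gives $\chi(K_A)=1$. If $A$ consists of three non-concurrent lines, three points have $i_u=2$ and $\chi(K_A)=3+w(A)-3\ge0$. Let $A=A_0$. A white triple is non-concurrent, so it contains $38$, and its other two lines are consecutive at the point $0$. Such triples are the progressions $\{38,39,40\}$, $\{20,38,56\}$ and the skew triple $\{38,40,56\}$, so $w(A_0)=0$ by Lemma~\ref{lem:white}. The point $0$ has $i_u=4$, and $38$ meets the other four lines in four points with $i_u=2$. So $\chi(K_{A_0})=5-3-4=-2$ is even. Each case contradicts (P3).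

\medskip\noindent\emph{The structure of $A_5$.}
The sets $A_1,\dots,A_4$ are subsets of $A_5=\{38,39,40,47,48,56\}$. The following table gives the index of each line of $A_5$ at each point that lies on at least two of them; each entry is checked by $X-u=F_k$, and the table accounts for all $3\cdot3+6=15$ pairs of lines.
\[
\begin{array}{c|ccccccccc}
&p_0&p_{33}&p_{28}&p_{72}&p_{20}&p_{34}&p_{19}&p_{42}&p_8\\\hline
\ell_{38}&&7&5&0&&&&&\\
\ell_{39}&0&&&1&&7&3&&\\
\ell_{40}&1&8&&&3&&&&\\
\ell_{47}&&6&&&&&4&7&0\\
\ell_{48}&&&3&&4&6&&&1\\
\ell_{56}&2&&4&&&&&6&
\end{array}
\]
The only pairs that are not consecutive at their common point are $\{39,56\}$, $\{40,47\}$, $\{38,48\}$. So $\Gamma$ induces an octahedron on $A_5$, and only its eight triangles can be white. Three are progressions: $\{38,39,40\}$, $\{40,48,56\}$, $\{38,47,56\}$. Four are skew: $(38,40,56)$ with differences $(2,16,55)$, and $(39,40,48)$, $(38,39,47)$, $(47,48,56)$ with differences $(1,8,64)$. The last, $(39,47,48)$, has differences $(8,1,64)=(8,64\cdot8,8\cdot8)$ and is white. Hence $w=0$ for $A_1,\dots,A_4$ and $w(A_5)=1$. Formula~\eqref{eq:chi} now gives $\chi=-1,-1,-3,-3,-5$ for $A_1,\dots,A_5$, so (P3) is satisfied and we must use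 (P4).

\medskip\noindent\emph{The sets $A_1,A_3,A_4,A_5$.}
These contain $38,40,56$, so the cycle $T$ of~\eqref{eq:T} lies in $\Lambda_A$. We list the edges of $\Lambda$ that leave $T$ to the right, using (S4) and Lemma~\ref{lem:rot}. At the points $p_{33},p_0,p_{28}$ the cycle passes from index $7$ to $8$, $1$ to $2$, $4$ to $5$, so no edge lies in between. At the lines, with rotation $0,5,1,6,2,7,3,8,4$, we find:
\[
\begin{array}{c|ccc|c}
&\text{in}&\text{out}&\text{to the right}&\text{indices in }\Lambda_{A_5}\\\hline
\ell_{40}&8&1&4,0,5&1,3,8\\
\ell_{56}&2&4&7,3,8&2,4,6\\
\ell_{38}&5&7&1,6,2&0,5,7
\end{array}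
\]
So no edge of $\Lambda_{A_5}$, and hence none of $\Lambda_A\subseteq\Lambda_{A_5}$, leaves $T$ to the right. By (S4), $T$ has intersection number $0$ with every cycle of $\Lambda_A$. By (P4), $T$ is a sum of boundaries of hexagons around full white faces. The only such sums are $0$ and, for $A_5$, the $6$-cycle through $\ell_{39},\ell_{47},\ell_{48}$. The cycle $T$ is neither, a contradiction.

\medskip\noindent\emph{The set $A_2=\{39,40,48,56\}$.}
The points on at least two of these lines are $p_0,p_{20},p_{34},p_{28}$. We use the cycle of the skew triple $(39,40,48)$,
\[
T':\quad\ell_{39}\to p_0\to\ell_{40}\to p_{20}\to\ell_{48}\to p_{34}\to\ell_{39}.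
\]
At $p_0,p_{20},p_{34}$ it passes from index $0$ to $1$, $3$ to $4$, $6$ to $7$, with nothing in between. At the lines:
\[
\begin{array}{c|ccc|c}
&\text{in}&\text{out}&\text{to the right}&\text{indices in }\Lambda_{A_2}\\\hline
\ell_{40}&1&3&6,2,7&1,3\\
\ell_{48}&4&6&0,5,1&3,4,6\\
\ell_{39}&7&0&3,8,4&0,7
\end{array}
\]
No edge of $\Lambda_{A_2}$ leaves $T'$ to the right, so (S4) and (P4) make $T'$ a sum of boundaries of hexagons around full white faces. There are none, and $T'\ne0$, a contradiction.

Every case is contradictory, so every separating cycle of $G$ is contractible.
\end{proof}

\section{Exact face-width and larger examples}\label{sec:B}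

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i) The simple closed curve $T$ consists of radii of $B_{38},B_{40},B_{56}$ and meets $G$ exactly in the vertices $33,0,28$. To see that it is not contractible, we find a cycle that crosses it once. Let
\[
S:\quad\ell_{38}\to p_{71}\to\ell_{37}\to p_{17}\to\ell_{57}\to p_{18}\to\ell_{38}.
\]
This is a cycle of $\Lambda$, since the differences $38-71=F_1$, $37-71=F_0$, $37-17=F_3$, $57-17=F_1$, $57-18=F_0$, $38-18=F_3$ are all of the form $F_k$. It shares with $T$ only the vertex $\ell_{38}$, where $T$ uses the indices $5,7$ and $S$ uses $1,3$. In the rotation $0,5,1,6,2,7,3,8,4$ these occur in the order $5,1,7,3$, so they alternate. By (S4), $S\cdot T=1$, so $[T]\ne0$ and $T$ is not contractible. With Lemma~\ref{lem:fw} this gives $\mathrm{fw}(G)=3$.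

(ii) Let $G^+\supseteq G$ be a simple graph embedded in $\Sigma$ such that every vertex and every open edge of $G^+$ not in $G$ lies in an open white face of $G$. Such graphs have unbounded order: put a new vertex, joined to the three corners, into a triangular face inside a white face, and repeat.

A curve that meets $G^+$ only in vertices meets $G$ only in vertices of $G$, and in at most as many, so $\mathrm{fw}(G^+)\ge\mathrm{fw}(G)=3$. The curve $T$ avoids the open white faces, so it meets $G^+$ in three vertices only, and $\mathrm{fw}(G^+)=3$.

Suppose that $G^+$ has a non-contractible separating cycle, and choose one, $C^+$, with the fewest edges inside open white faces. Suppose that there is such an edge, inside the white face $w$. Follow $C^+$ from this edge in both directions until it reaches the boundary of $w$, which can happen only at corners. The cycle $C^+$ is non-contractible, so it does not lie in the closed disc $w$; hence both directions reach corners, and these are different, say $a$ and $b$. This gives a path $R\subset C^+$ from $a$ to $b$ with all edges and inner vertices in the interior of $w$. Let $R'$ be the other path of $C^+$ between $a$ and $b$. If the edge $ab$ of $w$ is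 on $C^+$, then it is all of $R'$, and $C^+$ lies in the closed disc $w$, which is impossible. Otherwise $R'$ has length at least $2$, as $G^+$ is simple, and $R'\cup ab$ is a cycle. It is homotopic to $C^+$ across the disc $w$, so by (S1) it is non-contractible and separating, and it has fewer edges inside open white faces. This contradicts the choice of $C^+$. So $C^+$ has no edge inside a white face and is a cycle of $G$, contrary to Theorem~\ref{thm:A}.

(iii) By Theorem~\ref{thm:A}, no $k\le3$ has the property, and by the known bound $k=6$ has it.
\end{proof}

\begin{thebibliography}{1}
\bibitem{notes}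
\emph{Topological Graph Theory, Lecture 9: Planarizing Cycles},
\texttt{http://www.sfu.ca/\textasciitilde{}mohar/820\_2006/LectureNotes10.pdf}.
\end{thebibliography}
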